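\title{The binary global Markov ideal of a graph with no $K_4$ minor is radical}

\begin{abstract}
We prove that the global Markov ideal of a graph with no $K_4$ minor is radical, over every field, when all random variables are binary. The ideal is generated by binomials that exchange parts of two strings, and radicality follows from a cancellation property of the equivalence relation that these exchanges generate on multisets of strings. We establish the property by embedding the graph in a $2$-tree and studying the $2\times2\times2$ tables on its triangles. The method gives an explicit criterion for a binomial to lie in the ideal and a description of the ideal as an intersection of explicit primes. We also show that the result extends to clique sums with complete graphs and that, in the binary case, radicality passes to induced minors.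
\end{abstract}

\section{Introduction}

\subsection*{The problem}

Let $G$ be a finite simple undirected graph with vertex set $V=[m]=\{1,\dots,m\}$. To each vertex $j$ we attach a discrete random variable $X_j$ with values in $[d_j]$. For $S\subseteq V$ put $\mathcal R_S=\prod_{j\in S}[d_j]$, and let $\mathcal R=\mathcal R_V$ be the set of joint states, which we call \emph{strings}. We work in the polynomial ring $\mathbb K[p]=\mathbb K[p_u:u\in\mathcal R]$ over a field $\mathbb K$; the variable $p_u$ stands for the probability of the state $u$.

Let $A,B,C\subseteq V$ be pairwise disjoint with $A,B$ nonempty, and let $W=V\setminus(A\cup B\cup C)$. For $i_A\in\mathcal R_A$, $i_B\in\mathcal R_B$, $i_C\in\mathcal R_C$ put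
\[
p_{i_Ai_Bi_C+}=\sum_{r\in\mathcal R_W}p_{i_Ai_Bi_Cr}.
\]
The \emph{conditional independence ideal} $I_{A\perp\!\!\!\perp B\mid C}$ is generated by the polynomials
\begin{equation}\label{eq:generator}
p_{i_Ai_Bi_C+}\,p_{j_Aj_Bi_C+}-p_{i_Aj_Bi_C+}\,p_{j_Ai_Bi_C+}
\end{equation}
for all $i_A,j_A\in\mathcal R_A$, $i_B,j_B\in\mathcal R_B$, $i_C\in\mathcal R_C$. These are the $2\times2$ minors of the matrices $(p_{i_Ai_Bi_C+})_{i_A,i_B}$, one matrix for each $i_C$. At a probability distribution they vanish exactly when each matrix has rank at most one, that is, when $(X_j)_{j\in A}$ and $(X_j)_{j\in B}$ are independent conditionally on $(X_j)_{j\in C}$.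

We say that $C$ \emph{separates} $A$ and $B$ if every path in $G$ from a vertex of $A$ to a vertex of $B$ passes through a vertex of $C$. The \emph{global Markov ideal} of $G$ is
\[
I_G=\sum I_{A\perp\!\!\!\perp B\mid C},
\]
the sum over all pairwise disjoint $A,B,C$ with $A,B\neq\emptyset$ such that $C$ separates $A$ and $B$. Its zeros in the probability simplex are the distributions that satisfy every conditional independence statement that can be read off from separation in $G$.

An ideal $I$ is \emph{radical} if $f^k\in I$ for some $k\ge1$ implies $f\in I$; equivalently, the quotient ring has no nonzero nilpotent element. Over $\mathbb C$ the Nullstellensatz says that $I_G$ is radical exactly when it contains every polynomial that vanishes on its complex zero set. So the question is whether the quadrics \eqref{eq:generator} generate all polynomial consequences of the global Markov statements.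

We call $G$ \emph{binary} if $d_j=2$ for all $j$, and then we write the two values as $0$ and $1$. If $G$ is complete, nothing is separated and $I_G=0$. For the binary path with edges $12$, $23$ the only statement is $1\perp\!\!\!\perp3\mid2$, and $I_G$ is generated by the two determinants $p_{0y0}p_{1y1}-p_{0y1}p_{1y0}$, $y\in\{0,1\}$. For the binary four-cycle the ideal is already not prime (Section~\ref{sec:c4}), so radicality is the most one can hope for in general. It is known that in the binary case $I_G$ is radical over $\mathbb C$ if $G$ is a cycle $C_m$ or a complete bipartite graph $K_{2,m}$, and that it is not radical for $G=K_{3,3}$.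

A \emph{minor} of $G$ is a graph obtained from $G$ by deleting vertices, deleting edges and contracting edges; an \emph{induced minor} is obtained by deleting vertices and contracting edges only. Equivalently, $G$ has a $K_4$ minor if it contains four disjoint connected vertex sets that are pairwise joined by edges. A cycle has no $K_4$ minor, because its minors have at most as many edges as vertices. Neither has $K_{2,m}$: two of the four sets would avoid the part of size two, so they would be single vertices of the other part, which are not adjacent. On the other hand $K_{3,3}$, with parts $\{x_1,x_2,x_3\}$ and $\{y_1,y_2,y_3\}$, has the $K_4$ minor given by $\{x_1,y_1\}$, $\{x_2,y_2\}$, $\{x_3\}$, $\{y_3\}$. These cases are consistent with the following guess, which is Conjecture~13.3.4 of \cite{AS}: \emph{if $G$ is binary and has no $K_4$ minor, then $I_G\subseteq\mathbb C[p]$ is radical.}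

\subsection*{Results}

\begin{theorem}\label{thm:main}
If $G$ has no $K_4$ minor and $d_j=2$ for all $j$, then $I_G$ is radical, over $\mathbb C$ and over any field $\mathbb K$.
\end{theorem}

The proof gives more. For $G$ as in Theorem~\ref{thm:main} with $m\ge3$, Theorem~\ref{thm:criterion} is an explicit criterion for a binomial $p^a-p^b$ to lie in $I_G$, and Theorem~\ref{thm:decomp} writes $I_G$ as an intersection of primes $P_F$, each generated by variables together with a saturated lattice ideal that is described by margins.

We say that $G$ is the \emph{clique sum} of graphs $G_1=(V_1,E_1)$ and $G_2=(V_2,E_2)$ if $G=(V_1\cup V_2,E_1\cup E_2)$ and $V_1\cap V_2$ is a clique, possibly empty, in both $G_1$ and $G_2$. No edge of the common clique is deleted.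

\begin{theorem}\label{thm:sums}
\begin{enumerate}
\item[(a)] Let $G$ be obtained by repeated clique sums from graphs with no $K_4$ minor, whose variables are binary, and complete graphs of any size; vertices that lie only in complete summands may have arbitrary $d_j$. Then $I_G$ is radical over every field.
\item[(b)] In the binary case, if $I_G$ is radical and $G'$ is an induced minor of $G$, then $I_{G'}$ is radical.
\item[(c)] Hence, given the known result for $K_{3,3}$, every graph with $K_{3,3}$ as an induced minor has a non-radical binary global Markov ideal over $\mathbb C$.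
\end{enumerate}
\end{theorem}

Having no $K_4$ minor is thus sufficient but not necessary for radicality: complete graphs have $I_G=0$, and part (a) gives many further radical examples with $K_4$ minors. We do not claim a full classification of the graphs whose binary global Markov ideal is radical.

\subsection*{Plan of the proof}

Section~\ref{sec:swaps} turns the algebra into combinatorics: a monomial is a multiset of strings, and $p^a-p^b\in I_G$ if and only if $a$ can be transformed into $b$ by \emph{swaps} of parts of two strings. Section~\ref{sec:c4} works out the four-cycle, where the main phenomenon first appears. Section~\ref{sec:TF} reduces radicality to a cancellation property (TF). Up to this point the graph and the $d_j$ are arbitrary. The absence of a $K_4$ minor is used once, in Section~\ref{sec:twotrees}, to embed $G$ in a $2$-tree; a multiset of strings is then replaced by its tables on the triangles of the $2$-tree. The binary hypothesis is used in Section~\ref{sec:triangle}, where the possible changes of one $2\times2\times2$ table are decomposed into four types of elementary moves. Section~\ref{sec:pieces} glues elementary moves along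 the $2$-tree, Section~\ref{sec:realize} realizes the glued moves by swaps, and Section~\ref{sec:rigid} proves the membership criterion and Theorem~\ref{thm:main}. Section~\ref{sec:more} contains the prime decomposition and the proof of Theorem~\ref{thm:sums}.

\section{Swaps}\label{sec:swaps}

In this section the graph $G$ and the numbers $d_j$ are arbitrary. We regard $a\in\mathbb N^{\mathcal R}$ as a finite multiset of strings, called the \emph{rows} of $a$, and $p^a$ is the corresponding monomial; $1_u$ is the multiset with the single row $u$, and $\operatorname{supp}a$ is the set of strings that occur in $a$. For $S\subseteq V$, the \emph{$S$-margin} or \emph{$S$-table} $a_S\in\mathbb N^{\mathcal R_S}$ is the multiset of the restrictions $u_S$ of the rows; the elements of $\mathcal R_S$ are the \emph{cells} of the table. The map $a\mapsto a_S$ is additive and extends to $\mathbb Z^{\mathcal R}$. For strings $u,v$ let $D(u,v)=\{j: u_j\ne v_j\}$.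

\begin{definition}
Let $u,v$ be two rows of a multiset, $D=D(u,v)$, and let $K\subseteq D$ be such that no edge of $G$ joins $K$ to $D\setminus K$. The \emph{swap} (or $G$-swap) of $u,v$ along $K$ replaces $u,v$ by the rows $u',v'$ obtained by exchanging the entries of $u$ and $v$ on $K$. We write $a\sim b$, or $a\sim_Gb$, if $b$ is obtained from $a$ by a finite chain of swaps.
\end{definition}

The swaps along $K$ and along $D\setminus K$ have the same effect on the multiset, and for $K\in\{\emptyset,D\}$ the swap is \emph{trivial}: it changes nothing. We record three properties.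
\begin{enumerate}
\item[(S1)] Swaps are reversible, since $D(u',v')=D$ and swapping $u',v'$ along $K$ returns $u,v$. So $\sim$ is an equivalence relation.
\item[(S2)] If $a\sim b$, then $a+c\sim b+c$.
\item[(S3)] If $K\cap S\in\{\emptyset,D\cap S\}$, then $\{u'_S,v'_S\}=\{u_S,v_S\}$ as multisets, so the $S$-margin is unchanged. This holds for every clique $S$ of $G$, because $S$ cannot meet both $K$ and $D\setminus K$. In particular swaps preserve the number of rows, the vertex margins and the margins on edges of $G$.
\end{enumerate}
By (S2) the quotient $\mathcal M_G=\mathbb N^{\mathcal R}/\!\sim$ is a commutative monoid. Its monoid algebra $\mathbb K[\mathcal M_G]$ is the vector space with basis the classes $[a]$ and product $[a][b]=[a+b]$.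

The generators \eqref{eq:generator} involve sums over $W$ and are not binomials. They become sums of binomials once the vertices of $W$ are distributed to the two sides of the separator.

\begin{lemma}\label{lem:swaps}
The ideal $I_G$ is generated by the binomials $p_up_v-p_{u'}p_{v'}$ of swaps. Consequently $I_G$ is the linear span of $\{p^a-p^b:a\sim b\}$, we have $\mathbb K[p]/I_G\cong\mathbb K[\mathcal M_G]$ via $p^a\mapsto[a]$, and $p^a-p^b\in I_G$ if and only if $a\sim b$.
\end{lemma}

\begin{proof}
Consider a nontrivial swap of $u,v$ along $K$, and put $A=K$, $B=D\setminus K$, $C=V\setminus D$. A path from $A$ to $B$ that avoids $C$ stays in $D$, so it contains an edge between $K$ and $D\setminus K$, and there is none. Hence $C$ separates $A$ and $B$. Here $W=\emptyset$ and $u_C=v_C$, so the binomial of the swap is one of the generators \eqref{eq:generator}. The binomial of a trivial swap is $0$.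

Conversely, let $C$ separate $A$ and $B$. Let $A'$ be the union of the connected components of $G-C$ that meet $A$, and let $B'=V\setminus(C\cup A')$. Then $B\subseteq B'$, and no edge joins $A'$ to $B'$. Put $W_1=W\cap A'$ and $W_2=W\cap B'$. Expanding \eqref{eq:generator} gives
\[
\sum_{r,s\in\mathcal R_W}p_{i_Ai_Bi_Cr}\,p_{j_Aj_Bi_Cs}\;-\sum_{r',s'\in\mathcal R_W}p_{i_Aj_Bi_Cr'}\,p_{j_Ai_Bi_Cs'} .
\]
The map $(r,s)\mapsto(r',s')$ with $r'=(r_{W_1},s_{W_2})$, $s'=(s_{W_1},r_{W_2})$ is an involution of $\mathcal R_W\times\mathcal R_W$, so it matches the terms of the two sums bijectively. In a matched pair, $u=i_Ai_Bi_Cr$ and $v=j_Aj_Bi_Cs$ agree on $C$, and the strings in the second term arise from $u,v$ by exchanging the entries on $B'$. This is the swap along $K=D(u,v)\cap B'$, which is allowed because $D(u,v)\setminus K\subseteq A'$. So \eqref{eq:generator} is a sum of swap binomials.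

It follows that $I_G$ is spanned by the polynomials $p^c(p_up_v-p_{u'}p_{v'})$, that is, by the $p^a-p^b$ with $a,b$ one swap apart, and by telescoping along chains it is spanned by the $p^a-p^b$ with $a\sim b$. This span is the kernel of the surjective ring homomorphism $\mathbb K[p]\to\mathbb K[\mathcal M_G]$, $p^a\mapsto[a]$: a polynomial lies in the kernel exactly when its coefficients sum to zero on each class. The last assertion follows because distinct classes are linearly independent.
\end{proof}

\section{The four-cycle}\label{sec:c4}

Let $G$ be the binary four-cycle with edges $12,23,34,14$, and write strings as $u_1u_2u_3u_4$. A nontrivial swap needs the subgraph induced on $D$ to be disconnected, so $D=\{1,3\}$ or $D=\{2,4\}$.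

\subsection*{Equal margins do not suffice}
Consider
\[
a=\{0000,\,0110,\,1011,\,1101\},\qquad b=\{1111,\,1001,\,0100,\,0010\}.
\]
On each of the edges $12$, $23$, $34$ both multisets have the margin $\{00,01,10,11\}$, and on $14$ both have $\{00,00,11,11\}$. So the invariants of (S3) do not distinguish $a$ from $b$. But all rows satisfy $u_1=u_4$, so for any two of them $D$ contains both or neither of $1,4$, and no nontrivial swap applies. Hence $a\not\sim b$, and $p^a-p^b\notin I_G$. The same argument shows that no multiple $Na$ can be moved.

\subsection*{A catalyst}
Add the rows $c=\{0000,1010\}$. Then four swaps lead from $a+c$ to $b+c$: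
\[
\begin{array}{lll}
0000,\,1010\;\to\;1000,\,0010, &\quad& 1101,\,1000\;\to\;1100,\,1001,\\
0110,\,1100\;\to\;1110,\,0100, && 1011,\,1110\;\to\;1111,\,1010,
\end{array}
\]
read row by row. Thus $p^c(p^a-p^b)\in I_G$, while neither factor lies in $I_G$ (the image $[c]$ of $p^c$ in $\mathbb K[\mathcal M_G]$ is a basis element). So $I_G$ is not prime.

To see what happened, draw the chord $13$ and follow the tables on the triangles $123$ and $134$. A swap with $D=\{2,4\}$ changes neither table, by (S3); it only changes which cell of the $123$-table is paired with which cell of the $134$-table. A swap with $D=\{1,3\}$ changes the margin on the chord, and hence both tables. The multisets $a$ and $b$ have the same $134$-table, namely $\{000,010,111,101\}$, while the $123$-table of $a$ consists of the four cells of even parity and that of $b$ of the four cells of odd parity. The first swap above turns the even cells $000,101$ into the odd cells $100,001$; the third turns $011,110$ into $111,010$. On the chord the first replaces $\{00,11\}$ by $\{01,10\}$ and the third does the opposite. The $134$-table has to follow: it loses $000,110$ and gains $100,010$ in the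 first swap and returns in the third. The catalyst supplies the cell $110$ that makes this excursion possible.

\subsection*{Where nilpotents could come from}
Suppose, in some graph, that $a\not\sim b$ but that each of $a,b$ is a catalyst, so that $2a\sim a+b\sim2b$. Then $(p^a-p^b)^2=p^{2a}-2p^{a+b}+p^{2b}\in I_G$ and $p^a-p^b\notin I_G$. Radicality therefore requires that taking several copies of $a$ unlocks nothing that $a$ itself cannot do. For the four-cycle this can be seen directly.

\emph{Claim: if the $123$-table of $Na$ can be changed by swaps, so can the $123$-table of $a$.} In a chain starting at $Na$, take the first swap with $D=\{1,3\}$, say of rows $u,v$. Before it both tables are still those of $Na$, so $u_{123},v_{123}\in\operatorname{supp}a_{123}$ and $u_{134},v_{134}\in\operatorname{supp}a_{134}$. Choose a row $w$ of $a$ with $w_{123}=u_{123}$ and a row $w'$ of $a$ with $w'_{134}=u_{134}$. They agree on $\{1,3\}$. If $w_4=w'_4$ then $w=u$, if $w_2=w'_2$ then $w'=u$, and otherwise $D(w,w')=\{2,4\}$ and the swap along $\{4\}$ turns $w$ into $u$. Do the same for $v$; this involves only rows whose value on $\{1,3\}$ is that of $v$, which differs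 from that of $u$, so the row $u$ survives. Now swap $u$ and $v$. This proves the claim.

The argument used three facts: up to swaps a multiset is determined by its triangle tables; the move removes each cell at most once, so its availability depends only on supports; and $a$ and $Na$ have the same supports. For a larger graph the appeal to the first swap fails, because a chain from $Na$ may change many other tables, using multiplicities, before it reaches the triangle in question. We shall instead forget the chain, keep only the difference of the tables at its two ends, and decompose that difference into small moves.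

\section{A criterion for radicality}\label{sec:TF}

The graph and the $d_j$ are again arbitrary.

\begin{definition}\label{def:TF}
The graph $G$ (with the given $d_j$) has property \emph{(TF)} if $Na\sim(N-j)a+jb$ for some integers $1\le j\le N$ implies $a\sim b$.
\end{definition}

For $j=N$ this says that $\mathcal M_G$ is torsion-free: $Na\sim Nb$ implies $a\sim b$. For $j=1$ it says that copies of $a$ can be canceled from $(N-1)a+a\sim(N-1)a+b$. General cancellation fails, as the catalyst in Section~\ref{sec:c4} shows. Complete graphs have (TF), because all swaps are trivial and $\sim$ is equality.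

To find the primes above $I_G$, look at a point $p$ of the zero set. If $p_up_v\neq0$, then $p_{u'}p_{v'}\neq0$ for every swap of $u,v$. This constrains the support of $p$, and on the support the equations are multiplicative relations among nonzero numbers, governed by a lattice.

\begin{definition}
A set $F\subseteq\mathcal R$ is \emph{closed} if $u,v\in F$ implies $u',v'\in F$ for every swap of $u,v$. For closed $F$ let $L_F\subseteq\mathbb Z^F$ be the lattice generated by the vectors $1_{u'}+1_{v'}-1_u-1_v$ of all swaps with $u,v\in F$, and let
\[
P_F=\langle p_u:u\notin F\rangle+\langle p^a-p^b:a,b\in\mathbb N^F,\ a-b\in L_F\rangle .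
\]
\end{definition}

A chain of swaps that starts in $\mathbb N^F$, with $F$ closed, stays in $\mathbb N^F$, so $a\in\mathbb N^F$ and $a\sim b$ imply $b\in\mathbb N^F$ and $b-a\in L_F$. The converse holds when there is enough room.

\begin{lemma}\label{lem:large}
Let $F$ be closed and $x\in L_F$. There is $r$ such that $c\sim c+x$ for every $c\in\mathbb N^F$ whose entries are all at least $r$.
\end{lemma}

\begin{proof}
By (S1) and closedness the set of generators of $L_F$ is stable under negation, so $x$ is a sum of finitely many, say $r$, vectors of nontrivial swaps within $F$. Perform these swaps one after another. A nontrivial swap uses two distinct strings and lowers each entry by at most one, so before each of the $r$ swaps all entries are at least $1$ and the two rows needed are present.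
\end{proof}

\begin{proposition}\label{prop:criterion}
If $G$ has \emph{(TF)}, then $P_F$ is prime for every closed $F$, and $I_G=\bigcap_{F\text{ closed}}P_F$. In particular $I_G$ is radical, over every field.
\end{proposition}

\begin{proof}
\emph{$P_F$ is prime.} We show first that $L_F$ is saturated: if $d\in\mathbb Z^F$, $k\ge1$ and $kd\in L_F$, then $d\in L_F$. Take $a\in\mathbb N^F$ with entries so large that $a+d\ge0$ and Lemma~\ref{lem:large} gives $ka\sim ka+kd=k(a+d)$. By (TF) with $N=j=k$ we get $a\sim a+d$, hence $d\in L_F$. So $\mathbb Z^F/L_F$ is a finitely generated torsion-free abelian group, hence free, and its group algebra is a Laurent polynomial ring, which is a domain. Define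
\[
\phi_F:\mathbb K[p]\to\mathbb K[\mathbb Z^F/L_F],\qquad p^a\mapsto
\begin{cases}[a+L_F]&\text{if }\operatorname{supp}a\subseteq F,\\ 0&\text{otherwise.}\end{cases}
\]
This is a ring homomorphism. A polynomial lies in its kernel exactly when, among its monomials supported in $F$, the coefficients sum to zero on each coset of $L_F$; so the kernel is $P_F$, and $P_F$ is prime.

\emph{$I_G\subseteq P_F$.} For a swap of $u,v$, closedness and (S1) give $\{u,v\}\subseteq F\iff\{u',v'\}\subseteq F$. If both sides hold, the two monomials of the swap binomial are congruent modulo $L_F$; if both fail, each contains a variable $p_w$ with $w\notin F$. In either case the binomial lies in $P_F$.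

\emph{$\bigcap P_F\subseteq I_G$.} Given $f\notin I_G$, we need a closed set that detects it, and we take the smallest natural one containing the support of a term of $f$. For $a\in\mathbb N^{\mathcal R}$ let
\[
F(a)=\bigcup_{N\ge1}\ \bigcup_{a'\sim Na}\operatorname{supp}a' .
\]
This set is closed: if $u\in\operatorname{supp}a'$ and $v\in\operatorname{supp}a''$ with $a'\sim Na$, $a''\sim N'a$, then $u,v$ are rows of $a'+a''\sim(N+N')a$, and swapping them gives a multiset equivalent to $(N+N')a$ that contains $u',v'$. Since $F(a)$ is finite, adding finitely many of the $a'$ gives $N\ge1$ and $a^*\sim Na$ with $\operatorname{supp}a^*=F(a)$.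

By Lemma~\ref{lem:swaps}, $f\equiv\sum_i\lambda_ip^{a_i}$ modulo $I_G$, a nonempty sum with $\lambda_i\ne0$ and the $a_i$ pairwise inequivalent. Let $F=F(a_1)\supseteq\operatorname{supp}a_1$, with $N$ and $a^*$ as above. As $\phi_F$ kills $I_G$, we have $\phi_F(f)=\sum_i\lambda_i\phi_F(p^{a_i})$. Suppose $\phi_F(p^{a_i})=\phi_F(p^{a_1})$, that is, $\operatorname{supp}a_i\subseteq F$ and $a_1-a_i\in L_F$. All entries of $Ma^*+a_i$ on $F$ are at least $M$, so for large $M$ Lemma~\ref{lem:large} gives $Ma^*+a_i\sim Ma^*+a_1$. Therefore
\[
(MN+1)a_1\sim Ma^*+a_1\sim Ma^*+a_i\sim MNa_1+a_i ,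
\]
and (TF) with $j=1$ gives $a_1\sim a_i$, so $i=1$. Hence the basis element $[a_1+L_F]$ has coefficient $\lambda_1\ne0$ in $\phi_F(f)$, and $f\notin P_F$.

Finally, an intersection of primes is radical.
\end{proof}

It remains to show that binary graphs with no $K_4$ minor have (TF). The next lemma generalizes the re-pairing of cells seen in the four-cycle.

\begin{lemma}\label{lem:clique}
Let $G$ be the clique sum of $G_1$ and $G_2$, with vertex sets $V_1,V_2$. Then $a\sim_Gb$ if and only if $a_{V_1}\sim_{G_1}b_{V_1}$ and $a_{V_2}\sim_{G_2}b_{V_2}$. Consequently, if $G_1$ and $G_2$ have \emph{(TF)}, so has $G$.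
\end{lemma}

\begin{proof}
Let $C=V_1\cap V_2$. Every edge of $G$ with an end in $V_1\setminus C$ is an edge of $G_1$. A $G$-swap along $K$ restricts to the $G_i$-swap along $K\cap V_i$, which proves one direction.

For the other, we first lift a $G_1$-swap without disturbing the $V_2$-margin. Let $u,v$ be rows of $a$, $D=D(u,v)$, and consider the $G_1$-swap of $u_{V_1},v_{V_1}$ along $K_1\subseteq D\cap V_1$. As $C$ is a clique, $K_1\cap C\in\{\emptyset,D\cap C\}$. If $K_1\cap C\neq\emptyset$, put $K=K_1\cup(D\cap V_2\setminus C)$; then $D\setminus K\subseteq V_1\setminus C$ and $K\cap V_2=D\cap V_2$. If $K_1\cap C=\emptyset$, put $K=K_1$; then $K\subseteq V_1\setminus C$ and $K\cap V_2=\emptyset$. In both cases an edge of $G$ between $K$ and $D\setminus K$ has an end in $V_1\setminus C$, so it is an edge of $G_1$ between $K\cap V_1=K_1$ and $(D\cap V_1)\setminus K_1$, and there is none. So we have a $G$-swap along $K$; it induces the given swap on $V_1$ and preserves the $V_2$-margin by (S3).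

Lifting a chain from $a_{V_1}$ to $b_{V_1}$, and then, with the roles exchanged, a chain from $a_{V_2}$ to $b_{V_2}$, we reach $c\sim_Ga$ with $c_{V_1}=b_{V_1}$ and $c_{V_2}=b_{V_2}$. Fix a value $z\in\mathcal R_C$. The rows of $c$ and of $b$ with $C$-value $z$ have the same multiset of $V_1$-parts and the same multiset of $V_2$-parts, so they differ by a permutation of the $V_2$-parts. A permutation is a product of transpositions, and a transposition exchanges the entries on $K=D\cap(V_2\setminus C)$ of two rows that agree on $C$. It is a $G$-swap since $D\setminus K\subseteq V_1\setminus C$ and no edge joins $V_1\setminus C$ to $V_2\setminus C$. Hence $c\sim_Gb$.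

For the last claim restrict $Na\sim_G(N-j)a+jb$ to $V_1$ and $V_2$, apply (TF) in $G_1$ and $G_2$, and use the equivalence just proved.
\end{proof}

If $m\le2$, then $G$ is complete or the clique sum of two single vertices along the empty clique, so it has (TF). From now on $m\ge3$.

\section{Two-trees and triangle tables}\label{sec:twotrees}

A \emph{$2$-tree} is a graph $H$ whose vertices can be ordered $v_1,\dots,v_m$, $m\ge3$, so that $v_1v_2v_3$ is a triangle and, for $i\ge4$, the neighbors of $v_i$ among $v_1,\dots,v_{i-1}$ are exactly the two ends of an edge $f_i$. The four-cycle with a chord is an example. We show that a graph with no $K_4$ minor is a spanning subgraph of a $2$-tree. This needs one vertex of degree at most $2$; the induction works with two.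

Recall that a graph is \emph{$3$-connected} if it has at least four vertices and stays connected after deleting any set of at most two vertices; all its degrees are then at least $3$. The fan version of Menger's theorem says: if $H$ is $3$-connected, $x$ is a vertex and $Z$ is a set of at least three vertices with $x\notin Z$, then there are three paths from $x$ to $Z$ that pairwise share only $x$ and meet $Z$ only in their ends.

\begin{lemma}\label{lem:degree}
A graph $H$ with no $K_4$ minor on $n\ge4$ vertices has two nonadjacent vertices of degree at most $2$.
\end{lemma}

\begin{proof}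
Induction on $n$. Suppose $H$ is $3$-connected and let $x$ be a vertex. Then $H-x$ has minimum degree at least $2$, so it contains a cycle $Z$. Three paths from $x$ to $Z$ as above form, together with $Z$, a subdivision of $K_4$, which contracts to $K_4$. This is excluded, so some set of at most two vertices disconnects $H$. That is, $V(H)=V_1\cup V_2$ with $S=V_1\cap V_2$, $|S|\le2$, $V_i\setminus S\neq\emptyset$, and no edge between $V_1\setminus S$ and $V_2\setminus S$. Choose such a pair with $|S|$ minimal. Let $H_i$ be the subgraph induced on $V_i$, with the edge $yz$ added if $S=\{y,z\}$ has two elements.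

Each $H_i$ is a minor of $H$. If $|S|\le1$ it is a subgraph. If $S=\{y,z\}$, let $Y$ be a component of the subgraph induced on $V_{3-i}\setminus S$. If $Y$ had no neighbor at $z$, say, then $\{y\}$ would separate $Y$ from $z$, contrary to the minimality of $|S|$. So there is a path from $y$ to $z$ through $Y$, and it contracts to the edge $yz$.

Thus $H_i$ has no $K_4$ minor, has fewer than $n$ vertices, and $S$ is a clique in it. If $|V_i|\le3$, every vertex of $V_i\setminus S$ has degree at most $2$ in $H_i$. If $|V_i|\ge4$, induction gives two nonadjacent vertices of degree at most $2$ in $H_i$, and they cannot both lie in the clique $S$. A vertex of $V_i\setminus S$ has the same degree in $H_i$ and in $H$. So we find a vertex of degree at most $2$ in each of $V_1\setminus S$ and $V_2\setminus S$, and these two are nonadjacent.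
\end{proof}

\begin{lemma}\label{lem:twotree}
A graph $G$ with no $K_4$ minor on $m\ge3$ vertices is a spanning subgraph of a $2$-tree.
\end{lemma}

\begin{proof}
Induction on $m$. For $m=3$ take the triangle. For $m\ge4$ let $v$ be a vertex of degree at most $2$. If $v$ has two neighbors $x,y$, then $G-v$ with the edge $xy$ added is the minor of $G$ obtained by contracting $vx$; it lies in a $2$-tree, and we attach $v$ to the edge $xy$. If $v$ has at most one neighbor, embed $G-v$ in a $2$-tree and attach $v$ to an edge containing the neighbor, or to any edge if there is no neighbor.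
\end{proof}

For the rest of the proof, $G$ is binary with no $K_4$ minor, and $\widehat G\supseteq G$ is a fixed $2$-tree on $V$. \emph{Triangle} means triangle of $\widehat G$. Edges of $G$ are \emph{real}, and the other edges of $\widehat G$ are \emph{virtual}. Every $\widehat G$-swap is a $G$-swap, and $\sim$ always means $\sim_G$.

Looking at the last vertex of a triangle in the ordering, we see that the triangles are $v_1v_2v_3$ and $f_i\cup\{v_i\}$, $i\ge4$; every vertex and every edge of $\widehat G$ lies in one of them. Let $\mathcal B$ be the bipartite graph whose nodes are the edges and the triangles of $\widehat G$, an edge being adjacent to the triangles that contain it (Figure~\ref{fig:hexagon}).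

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\foreach \x in {1,...,6}
  \node[circle,draw,inner sep=1.5pt] (v\x) at ({150-60*\x}:1.5) {$\x$};
\draw (v1)--(v2)--(v3)--(v4)--(v5)--(v6)--(v1);
\draw[dashed] (v1)--(v3)--(v5)--(v1);
\begin{scope}[xshift=5.6cm,yshift=0.3cm]
\node[draw] (c) at (0,0) {$135$};
\foreach \e/\t/\p/\q/\w in {13/123/12/23/30, 35/345/34/45/-90, 15/156/56/16/150}{
  \node (e\e) at (\w:0.95) {$\e$};
  \node[draw] (t\t) at (\w:1.8) {$\t$};
  \node (l\p) at ({\w+20}:2.7) {$\p$};
  \node (l\q) at ({\w-20}:2.7) {$\q$};
  \draw (c)--(e\e)--(t\t);
  \draw (l\p)--(t\t)--(l\q);}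
\end{scope}
\end{tikzpicture}
\caption{Left: the six-cycle $G$ (solid, real edges) inside a $2$-tree $\widehat G$ (dashed, virtual edges). Right: the tree $\mathcal B$, whose nodes are the triangles (boxed) and the edges of $\widehat G$, joined by inclusion.}
\label{fig:hexagon}
\end{figure}

\begin{lemma}\label{lem:order}
The graph $\mathcal B$ is a tree. Root it at any triangle $\Delta^1$ and enumerate the triangles $\Delta^1,\Delta^2,\dots$ by nondecreasing distance from the root. For $s\ge2$ let the edge $e_s$ be the parent of $\Delta^s$, and write $\Delta^s=e_s\cup\{h_s\}$. Then $e_s$ lies in an earlier triangle, namely its parent, and $h_s$ lies in no earlier triangle.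
\end{lemma}

\begin{proof}
We show by induction along $v_1,\dots,v_m$ that $\mathcal B$ is a tree and that, for each vertex $h$, the nodes containing $h$ induce a connected subgraph. For one triangle $\mathcal B$ is a star with three leaves, and the nodes containing $h$ are the center and two leaves. Adding $v_i$ attaches the node $f_i\cup\{v_i\}$ to the node $f_i$ and two new leaves to $f_i\cup\{v_i\}$, so $\mathcal B$ stays a tree. For $h\in f_i$ the new nodes containing $h$ are the new triangle, adjacent to $f_i$, and one new leaf. For $h=v_i$ they are the new triangle and its two leaves. For other $h$ nothing changes.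

The parent of $e_s$ is a triangle closer to the root than $\Delta^s$, so it comes earlier. Suppose $h_s\in\Delta^r$ with $r<s$. Then $\Delta^r$ is not farther from the root than $\Delta^s$, so it is not a descendant of $\Delta^s$, and the path in $\mathcal B$ from $\Delta^s$ to $\Delta^r$ passes through $e_s$. The nodes containing $h_s$ form a subtree, so all nodes of the path contain $h_s$. This contradicts $h_s\notin e_s$.
\end{proof}

So $\widehat G$ can be built starting from any of its triangles: at stage $s$ the new vertex $h_s$ is attached to the edge $e_s$, which is already present.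

Let $\Sigma$ be the set of families $t=(t_\Delta)_\Delta$ of tables $t_\Delta\in\mathbb N^{\{0,1\}^\Delta}$, indexed by the triangles, such that for each edge $e$ of $\widehat G$ the $e$-margin of $t_\Delta$ is the same for all $\Delta\supset e$. For a multiset $a$ of strings let $t(a)=(a_\Delta)_\Delta\in\Sigma$.

\begin{lemma}\label{lem:tables}
Every $t\in\Sigma$ equals $t(a)$ for some $a$. If $t(a)=t(b)$, then $a\sim b$.
\end{lemma}

\begin{proof}
Since $\mathcal B$ is connected, all tables $t_\Delta$ have the same total $n$. We build $n$ rows along the order of Lemma~\ref{lem:order}. Start with $n$ rows defined on $\Delta^1$ with table $t_{\Delta^1}$. At stage $s\ge2$ the rows are defined on the parent triangle $\Delta'$ of $e_s$, with table $t_{\Delta'}$, and not yet at $h_s$. Their $e_s$-margin is that of $t_{\Delta'}$, hence that of $t_{\Delta^s}$. So for each value on $e_s$, the number of rows with this value equals the number of cells of $t_{\Delta^s}$, counted with multiplicity, that restrict to it. Match rows and cells bijectively and extend each row to $h_s$ as its cell prescribes. The result is a multiset $a$ with $t(a)=t$; the matchings are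 arbitrary, a freedom we use later.

The graph induced by $\widehat G$ on $v_1,\dots,v_i$ is the clique sum of the graph induced on $v_1,\dots,v_{i-1}$ and the complete graph on $f_i\cup\{v_i\}$. By Lemma~\ref{lem:clique} and induction, $t(a)=t(b)$ implies $a\sim_{\widehat G}b$, and hence $a\sim b$.
\end{proof}

For $t,t'\in\Sigma$ write $t\sim t'$ if $t=t(a)$, $t'=t(a')$ with $a\sim a'$. By Lemma~\ref{lem:tables} this is an equivalence relation and $a\sim b\iff t(a)\sim t(b)$. We may now work in $\Sigma$.

\section{The lattice of one triangle}\label{sec:triangle}

Swaps preserve vertex margins, so the change of a triangle table is an integer $2\times2\times2$ array with zero vertex margins. We want to write every such array as a sum of small ones without cancellation. Then the partial sums, added to the initial table, stay between the initial and the final table and are therefore nonnegative.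

Label the vertices of a triangle $\Delta$ by $1,2,3$ and name its cells
\[
\begin{array}{llll}
o_0=111,& o_1=100,& o_2=010,& o_3=001,\\
\bar o_0=000,& \bar o_1=011,& \bar o_2=101,& \bar o_3=110 .
\end{array}
\]
The $o_i$ are the cells of odd parity, the $\bar o_i$ those of even parity, and $\{o_i,\bar o_i\}$ are the four antipodal pairs of the cube. Let $\Lambda_\Delta$ be the lattice of $g\in\mathbb Z^{\{0,1\}^\Delta}$ with all vertex margins zero.

\subsection*{Coordinates}
The vertex margins vanish if and only if the total of $g$ is zero and, for $h=1,2,3$, the sum of $g$ over cells with entry $1$ at $h$ equals the sum over cells with entry $0$ at $h$. With $\beta_i=g(\bar o_i)-g(o_i)$ the last three conditions read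
\[
\beta_2+\beta_3=\beta_0+\beta_1,\qquad \beta_1+\beta_3=\beta_0+\beta_2,\qquad \beta_1+\beta_2=\beta_0+\beta_3 .
\]
Adding them in pairs gives $\beta_1=\beta_2=\beta_3=\beta_0$; call the common value $\beta$. With $\gamma_i=g(o_i)$ the total is $2\sum\gamma_i+4\beta$. So we identify
\[
\Lambda_\Delta=\Big\{(\gamma;\beta)\in\mathbb Z^4\times\mathbb Z:\ \sum_{i=0}^3\gamma_i=-2\beta\Big\},\qquad g(o_i)=\gamma_i,\quad g(\bar o_i)=\gamma_i+\beta .
\]

For an edge $e\subset\Delta$ the $e$-margin of $g$ is a $2\times2$ array with zero row and column sums, so it equals $\kappa_e(g)$ on the cells $00,11$ and $-\kappa_e(g)$ on $01,10$, for an integer $\kappa_e(g)$. That one integer describes the change on an edge is the first consequence of the binary hypothesis. For $i\ne j$ in $\{0,1,2,3\}$ put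
\[
\lambda_{ij}(g)=\gamma_i+\gamma_j+\beta .
\]
Throughout, $\{i,j,k,l\}=\{0,1,2,3\}$. Then $\lambda_{ij}+\lambda_{kl}=\sum\gamma+2\beta=0$. If $e$ is the edge opposite to the vertex $h$, the cells restricting to $00$ on $e$ are $\bar o_0$ and $o_h$, so $\kappa_e=\lambda_{0h}$. Thus the three edges of $\Delta$ correspond to the three partitions $ij|kl$, the edge opposite to $h$ corresponding to the partition in which $0$ and $h$ are together, and if $e$ corresponds to $ij|kl$ then the functionals $\lambda_{ij},\lambda_{kl}$ are $\kappa_e,-\kappa_e$ in some order.

\subsection*{Conformality and elementary moves}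

\begin{definition}
For $g,d\in\Lambda_\Delta$, we say that $g$ is \emph{conformal} to $d$ if $\varphi(g)$ lies between $0$ and $\varphi(d)$, ends included, for each $\varphi$ among the eight cell values $\gamma_i$, $\gamma_i+\beta$ and the six functionals $\lambda_{ij}$.
\end{definition}

The condition on cells gives nonnegative partial sums. The condition on the $\lambda_{ij}$ controls the edge margins; it will let us glue decompositions in neighboring triangles. Conformality is preserved when we apply to both $g$ and $d$ a permutation of the indices $0,1,2,3$, or negation, or the map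
\[
\omega:(\gamma;\beta)\mapsto(\gamma+\beta\mathbf 1;-\beta),\qquad\mathbf 1=(1,1,1,1),
\]
which exchanges the values at $o_i$ and $\bar o_i$ and fixes every $\lambda_{ij}$.

Let $\delta_0,\dots,\delta_3$ be the unit vectors of $\mathbb Z^4$. The \emph{elementary moves} are the following elements and their negatives. The last column lists $\lambda$ on one side of each partition.
\[
\begin{array}{l|l|l|l|l}
\text{move}&(\gamma;\beta)&\text{adds}&\text{removes}&(\lambda_{ij},\lambda_{ik},\lambda_{il})\\ \hline
\mathsf S_{ij}&(\delta_i+\delta_j;-1)&o_i,\ o_j&\bar o_k,\ \bar o_l&(1,0,0)\\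
\mathsf T_{ij}&(\delta_i-\delta_j;0)&o_i,\ \bar o_i&o_j,\ \bar o_j&(0,1,1)\\
\mathsf R_i&(2\delta_i;-1)&o_i,\ o_i,\ \bar o_i&\bar o_j,\ \bar o_k,\ \bar o_l&(1,1,1)\\
\bar{\mathsf R}_i&(2\delta_i-\mathbf 1;1)&\bar o_i,\ \bar o_i,\ o_i&o_j,\ o_k,\ o_l&(1,1,1)\\
\mathsf Q&(\mathbf 1;-2)&o_0,\ o_1,\ o_2,\ o_3&\bar o_0,\ \bar o_1,\ \bar o_2,\ \bar o_3&(0,0,0)
\end{array}
\]
We speak of moves of \emph{type} $\mathsf S$ ($\pm\mathsf S_{ij}$), $\mathsf T$ (note $-\mathsf T_{ij}=\mathsf T_{ji}$), $\mathsf R$ ($\pm\mathsf R_i,\pm\bar{\mathsf R}_i$) and $\mathsf Q$ ($\pm\mathsf Q$). The number of edges with $\kappa_e\neq0$ is $1,2,3,0$ respectively, and always $\kappa_e\in\{0,\pm1\}$. Each type is stable under permutations, negation and $\omega$, since $\omega\mathsf S_{ij}=-\mathsf S_{kl}$, $\omega\mathsf T_{ij}=\mathsf T_{ij}$, $\omega\mathsf R_i=\bar{\mathsf R}_i$, $\omega\mathsf Q=-\mathsf Q$. Relabeling the vertices of $\Delta$ permutes the indices $1,2,3$, so the types do not depend on the labeling. In Section~\ref{sec:c4} the $123$-tables of $a$ and $b$ differ by $\mathsf Q$, and the chain realizes it as $\mathsf S_{13}+\mathsf S_{02}$.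

\begin{lemma}\label{lem:conformal}
Every $d\in\Lambda_\Delta$ is a sum of elementary moves, each conformal to $d$.
\end{lemma}

\begin{proof}
It suffices to find, for $d\ne0$, one elementary move $g$ conformal to $d$. Indeed, $d-g$ is then conformal to $d$, the sum of the absolute values of its entries is smaller, and whatever is conformal to $d-g$ is conformal to $d$; so induction applies. Let $d=(\gamma;-n)$. Using $\omega$ and a permutation we may assume $n\ge0$ and $\gamma_0\ge\gamma_1\ge\gamma_2\ge\gamma_3$. We have
\[
d(o_i)=\gamma_i,\quad d(\bar o_i)=\gamma_i-n,\quad \sum\gamma_i=2n,\quad \lambda_{ij}(d)=\gamma_i+\gamma_j-n=n-\gamma_k-\gamma_l .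
\]
In each case we name a move and check, against the table, that $d$ is large enough with the right sign wherever the move is nonzero. We write $\lambda_{ij}$ for $\lambda_{ij}(d)$.

\emph{Case $n=0$.} Here $\sum\gamma_i=0$ and $\gamma\ne0$, so $\gamma_0\ge1$ and $\gamma_3\le-1$. Also $\lambda_{01}\ge\lambda_{02}=\gamma_0+\gamma_2\ge\gamma_1+\gamma_3=-\lambda_{02}$, so $\lambda_{02}\ge0$. If $\lambda_{02}\ge1$, take $\mathsf T_{03}$: it needs $d\ge1$ at $o_0,\bar o_0$, $d\le-1$ at $o_3,\bar o_3$, and $\lambda_{01},\lambda_{02}\ge1$. If $\lambda_{02}=0$, then $\gamma_0+\gamma_2=\gamma_1+\gamma_3$ forces $\gamma_0=\gamma_1$ and $\gamma_2=\gamma_3$, so $\gamma=(x,x,-x,-x)$ with $x\ge1$. Take $\mathsf S_{01}$: it needs $d\ge1$ at $o_0,o_1$, $d\le-1$ at $\bar o_2,\bar o_3$, and $\lambda_{01}=2x\ge1$.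

\emph{Case $n\ge1$ and $1\le\gamma_i\le n-1$ for all $i$.} Then $d\ge1$ at all $o_i$ and $d\le-1$ at all $\bar o_i$. Take $\mathsf Q$.

\emph{Case $n\ge1$ and some $\gamma_i\le0$ or some $\gamma_i\ge n$.} The symmetry $-\omega$ sends $(\gamma;-n)$ to $(n\mathbf 1-\gamma;-n)$ and exchanges the two alternatives. So, after sorting again, we may assume $\gamma_3\le0$. There are three subcases.
\begin{itemize}
\item $\gamma_1\le0$. Then $\gamma_1,\gamma_2,\gamma_3\le0$, so $d(o_0)=\gamma_0\ge2n\ge2$, $d(\bar o_0)\ge n\ge1$, $d(\bar o_j)\le-n\le-1$ for $j\ge1$, and $\lambda_{0j}=n-\gamma_k-\gamma_l\ge1$. Take $\mathsf R_0$.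
\item $\gamma_1\ge1$ and $\gamma_2\le n-1$. Then $d\ge1$ at $o_0,o_1$, $d\le-1$ at $\bar o_2,\bar o_3$, and $\lambda_{01}=n-\gamma_2-\gamma_3\ge1$. Take $\mathsf S_{01}$.
\item $\gamma_2\ge n$. Then $d\ge n\ge1$ at $o_0,o_1,o_2$, and $\gamma_3=2n-\gamma_0-\gamma_1-\gamma_2\le-n$, so $d(o_3)\le-1$ and $d(\bar o_3)\le-2$. Also $\lambda_{01},\lambda_{02},\lambda_{12}\ge n\ge1$. Take $-\bar{\mathsf R}_3$, which adds $o_0,o_1,o_2$, removes $o_3$ once and $\bar o_3$ twice, and has $\lambda_{01}=\lambda_{02}=\lambda_{12}=1$. \qedhere
\end{itemize}
\end{proof}

A swap involves two rows, so it removes two cells from a table and adds two. Only types $\mathsf S$ and $\mathsf T$ have this shape, and they are indeed exchanges.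

\begin{lemma}\label{lem:geometry}
Let $g$ be of type $\mathsf S$ or $\mathsf T$, and let $\xi\neq\eta$ be the cells that it removes.
\begin{enumerate}
\item[(a)] If $g$ is of type $\mathsf S$, then $D(\xi,\eta)$ is the unique edge $e$ with $\kappa_e(g)\ne0$, and the added cells arise from $\xi,\eta$ by exchanging the entries at one end of $e$.
\item[(b)] If $g$ is of type $\mathsf T$, then $D(\xi,\eta)=\Delta$, and the added cells arise by exchanging the entries at the vertex $h$ common to the two edges with $\kappa_e(g)\neq0$.
\item[(c)] In both cases, if $\kappa_e(g)\ne0$, then $\{\xi_e,\eta_e\}$ is $\{00,11\}$ for $\kappa_e(g)=-1$ and $\{01,10\}$ for $\kappa_e(g)=1$.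
\end{enumerate}
\end{lemma}

\begin{proof}
We first show that $g$ is the change $w\in\Lambda_\Delta$ caused by exchanging the entries of $\xi,\eta$ at one vertex $h\in D(\xi,\eta)$.

Let $g=\mathsf S_{ij}$, so $\{\xi,\eta\}=\{\bar o_k,\bar o_l\}$. Distinct cells of equal parity differ in exactly two places; let $h$ be either. The exchange flips one entry in each cell, so the new cells are odd, and $w=(\gamma;\beta)$ has the value $-1$ at $\bar o_k,\bar o_l$ and $0$ at $\bar o_i,\bar o_j$. The sum of these four values is $\sum\gamma+4\beta=2\beta$, so $\beta=-1$, and then $\gamma=\delta_i+\delta_j$. Hence $w=g$. The moves $-\mathsf S_{ij}=\omega\mathsf S_{kl}$ follow, because $\omega$ is induced by flipping all entries of all cells, which commutes with exchanges and preserves $D$.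

Let $g=\mathsf T_{ij}$, so $\xi,\eta$ are antipodal and $D(\xi,\eta)=\Delta$. Exchanging at $h$ flips the entry at $h$ in both cells and gives an antipodal pair different from $\{\xi,\eta\}$. For $h\neq h'$ the cells obtained from $\xi$ differ in exactly two places, so they lie in different antipodal pairs. Thus the three choices of $h$ give the three other pairs, and exactly one gives $\{o_i,\bar o_i\}$.

Now let $e$ be an edge of $\Delta$. By (S3) the exchange at $h$ leaves the $e$-margin unchanged unless $h\in e$ and $e\subseteq D(\xi,\eta)$. In that case $\{\xi_e,\eta_e\}$ is one of $\{00,11\}$, $\{01,10\}$ and is replaced by the other, so $\kappa_e=-1$ or $\kappa_e=1$ respectively. This identifies the edges with $\kappa_e(g)\neq0$ as claimed and proves (c).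
\end{proof}

A move of type $\mathsf R$ must be performed in two steps. It also needs care for a second reason: $-\mathsf R_i$ and $-\bar{\mathsf R}_i$ remove a cell twice, so they may be available for $Na$ and not for $a$. The following splitting handles both problems. It is not conformal ($\mathsf T_{il}$ is negative at $o_l$, where $\mathsf R_i$ vanishes), so the order of the two steps will matter.

\begin{lemma}\label{lem:split}
Let $R\in\{\mathsf R_i,\bar{\mathsf R}_i\}$ and let $f$ be an edge of $\Delta$. Then $R=S'+T'$ with $S'$ of type $\mathsf S$ and $T'$ of type $\mathsf T$ such that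
\begin{enumerate}
\item[(a)] $\kappa_f(S')=\kappa_f(R)$, $\kappa_f(T')=0$, and $\kappa_e(S')=0$, $\kappa_e(T')=\kappa_e(R)$ for the two edges $e\ne f$;
\item[(b)] $S'$ is negative only where $R$ is negative, and $-T'$ is negative only where $-R$ is negative.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $f$ correspond to the partition $il|jk$. For $R=\mathsf R_i$ take $S'=\mathsf S_{il}$, $T'=\mathsf T_{il}$; their sum is $(2\delta_i;-1)$. By the table, $(\lambda_{il},\lambda_{ij},\lambda_{ik})$ is $(1,0,0)$ on $S'$, $(0,1,1)$ on $T'$ and $(1,1,1)$ on $R$, which is (a). The move $S'$ removes $\bar o_j,\bar o_k$, which $R$ removes, and $-T'$ removes $o_i,\bar o_i$, which $R$ adds; this is (b). For $R=\bar{\mathsf R}_i$ apply $\omega$.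
\end{proof}

\section{Pieces}\label{sec:pieces}

We pass from one triangle to all of them. Let $\Lambda$ be the lattice of families $g=(g_\Delta)_\Delta$ with $g_\Delta\in\Lambda_\Delta$ such that, for each edge $e$ of $\widehat G$, the integer $\kappa_e(g_\Delta)$ is the same for all $\Delta\supset e$, and is zero if $e$ is real. We denote it by $\kappa_e(g)$; it is additive in $g$. Two facts follow from the definitions.
\begin{enumerate}
\item[(L1)] If $a,b$ have the same vertex margins and the same margins on real edges, then $t(b)-t(a)\in\Lambda$. In particular $t\sim t'$ implies $t'-t\in\Lambda$, by (S3). For such $a,b$ the $e$-margins differ if and only if $\kappa_e(t(b)-t(a))\ne0$.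
\item[(L2)] If $t\in\Sigma$, $g\in\Lambda$ and $t+g\ge0$, then $t+g\in\Sigma$, because the $e$-margin of $g_\Delta$ is determined by $\kappa_e(g)$.
\end{enumerate}
We call $g\in\Lambda$ \emph{conformal} to $d\in\Lambda$ if $g_\Delta$ is conformal to $d_\Delta$ for every $\Delta$.

For $g\in\Lambda$ let $X(g)=\{\Delta:g_\Delta\neq0\}\cup\{e:\kappa_e(g)\ne0\}$, a set of nodes of $\mathcal B$. All edges in $X(g)$ are virtual, and
\begin{equation}\label{eq:star}
\text{if an edge $e$ lies in $X(g)$, then every triangle containing $e$ lies in $X(g)$.}
\end{equation}
So a move that changes the margin of a virtual edge forces moves in all triangles at this edge, which may in turn change further edges. The change spreads along $\mathcal B$, and the smallest global moves are supported on subtrees.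

\begin{definition}
A \emph{tree-piece} is a nonzero $g\in\Lambda$ such that each $g_\Delta$ is zero or of type $\mathsf S$, $\mathsf T$ or $\mathsf R$, and $X(g)$ induces a connected subgraph of $\mathcal B$. It is \emph{simple} if type $\mathsf R$ does not occur. For a triangle $\Delta$ let $\mathsf Q_\Delta\in\Lambda$ be the family equal to $\mathsf Q$ at $\Delta$ and $0$ elsewhere; the elements $\pm\mathsf Q_\Delta$ are the \emph{$\mathsf Q$-pieces}.
\end{definition}

The negative of a tree-piece is a tree-piece with the same types. The negative entries of a simple tree-piece all equal $-1$.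

\begin{example}
In Figure~\ref{fig:hexagon}, swap the rows $000000$ and $101010$ along $K=\{1\}$. The $135$-table loses $000,111$ and gains $100,011$ (type $\mathsf T$), the $123$-table loses $000,101$ and gains $100,001$, the $156$-table loses $000,110$ and gains $100,010$ (both of type $\mathsf S$), and the $345$-table is unchanged. This is a simple tree-piece with $X=\{123,13,135,15,156\}$, a path in $\mathcal B$.
\end{example}

\begin{lemma}\label{lem:pieces}
Every $d\in\Lambda$ is a sum of tree-pieces and $\mathsf Q$-pieces, each conformal to $d$.
\end{lemma}

\begin{proof}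
Decompose each $d_\Delta$ by Lemma~\ref{lem:conformal}. The summands $\pm\mathsf Q$ give $\mathsf Q$-pieces conformal to $d$; let $\mathcal E_\Delta$ be the multiset of the other summands. Let $e\subset\Delta$. Every summand has $\kappa_e\in\{0,\operatorname{sgn}\kappa_e(d)\}$ by conformality, the summands $\pm\mathsf Q$ have $\kappa_e=0$, and the total is $\kappa_e(d)$. So exactly $|\kappa_e(d)|$ members of $\mathcal E_\Delta$ have $\kappa_e\ne0$, a number independent of $\Delta\supset e$. Give them the \emph{$e$-labels} $1,\dots,|\kappa_e(d)|$ bijectively.

Let $\Gamma$ be the graph whose nodes are the members of all $\mathcal E_\Delta$ and the pairs $(e,\ell)$ with $1\le\ell\le|\kappa_e(d)|$, where $(e,\ell)$ is joined, for each $\Delta\supset e$, to the member of $\mathcal E_\Delta$ with $e$-label $\ell$. Let $\pi:\Gamma\to\mathcal B$ send the members of $\mathcal E_\Delta$ to $\Delta$ and $(e,\ell)$ to $e$. It maps adjacent nodes to adjacent nodes. It is injective on the neighbors of each node: $(e,\ell)$ has one neighbor over each $\Delta\supset e$, and a member of $\mathcal E_\Delta$ has at most one neighbor over each $e\subset\Delta$. Hence a path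 of positive length in $\Gamma$ maps to a walk in $\mathcal B$ that never returns immediately along the edge it just used, and in a tree such a walk has distinct ends. So $\pi$ is injective on each connected component of $\Gamma$.

Fix a component. It contains at most one member of each $\mathcal E_\Delta$, and at least one member in total, since each $(e,\ell)$ has a neighbor. Let $g_\Delta$ be that member, or $0$ if there is none. If the component contains a node $(e,\ell)$, then for every $\Delta\supset e$ it contains the member with $e$-label $\ell$, so $\kappa_e(g_\Delta)=\operatorname{sgn}\kappa_e(d)\neq0$. If it contains no node over $e$, then no member in it has an $e$-label, so $\kappa_e(g_\Delta)=0$ for all $\Delta\supset e$; this is the case for real $e$, where $\kappa_e(d)=0$. Thus $g=(g_\Delta)\in\Lambda$, and $X(g)$ is the image of the component under $\pi$, which is connected. So $g$ is a tree-piece conformal to $d$, and $d$ is the sum of these $g$ over all components and of the $\mathsf Q$-pieces.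
\end{proof}

To use the splitting of Lemma~\ref{lem:split} globally, we must be able to cut a tree-piece at a triangle. Let $g$ be a tree-piece, $X=X(g)$, and $\Delta\in X$ a triangle. The neighbors of $\Delta$ in the tree $X$ are the edges $f\subset\Delta$ with $\kappa_f(g)\ne0$, and each component of $X-\Delta$ contains exactly one of them. Let $X_f$ be the component containing $f$, the \emph{branch} at $f$.

\begin{lemma}\label{lem:surgery}
Let $\Phi$ be a nonempty set of neighbors of $\Delta$ in $X$, and $Y=\bigcup_{f\in\Phi}X_f$. Let $w\in\Lambda_\Delta$ be of type $\mathsf S$, $\mathsf T$ or $\mathsf R$ with $\kappa_f(w)=\kappa_f(g)$ for $f\in\Phi$ and $\kappa_f(w)=0$ for the other edges $f\subset\Delta$. Let $\hat g$ be equal to $g$ on the triangles in $Y$, to $w$ on $\Delta$, and to $0$ elsewhere. Then $\hat g$ is a tree-piece, and $\kappa_e(\hat g)=\kappa_e(g)$ for all edges $e\in Y$.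
\end{lemma}

\begin{proof}
Let $e$ be an edge of $\widehat G$ and $\Delta'\supset e$ a triangle.

Suppose $e\in X_f$ with $f\in\Phi$. By \eqref{eq:star}, $\Delta'\in X$, and $\Delta'$ is adjacent to $e$. If $\Delta'\neq\Delta$, then $\Delta'\in X_f$ and $\kappa_e(\hat g_{\Delta'})=\kappa_e(g)$. If $\Delta'=\Delta$, then $e$ is the neighbor of $\Delta$ in $X_f$, so $e=f$ and $\kappa_e(w)=\kappa_e(g)$.

Suppose $e\notin Y$. If $\Delta'=\Delta$, then $e\notin\Phi$ and $\kappa_e(w)=0$. If $\Delta'\in X_f$ with $f\in\Phi$, then $\kappa_e(g)=0$, since otherwise $e\in X$ would be adjacent to $\Delta'$ and so lie in $X_f$. For all other $\Delta'$ we have $\hat g_{\Delta'}=0$.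

So $\kappa_e(\hat g_{\Delta'})$ does not depend on $\Delta'$; it equals $\kappa_e(g)\ne0$ for $e\in Y$ and $0$ otherwise, in particular for real $e$. Hence $\hat g\in\Lambda$, and $X(\hat g)=\{\Delta\}\cup Y$ is connected.
\end{proof}

\section{Realizing pieces by swaps}\label{sec:realize}

The first lemma says that a simple tree-piece is a single swap, after the rows have been assembled suitably from the tables. There are two tasks: to build two rows that carry all the cells to be removed, and to find a set $K$ that performs the right exchange in the triangles of $X(g)$, does nothing in the others, and is not cut by a real edge.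

\begin{lemma}\label{lem:simple}
If $g$ is a simple tree-piece and $t,t+g\in\Sigma$, then $t\sim t+g$.
\end{lemma}

\begin{proof}
Let $X=X(g)$ and let $J$ be the set of edges in $X$; they are virtual. For a triangle $\Delta\in X$ let $\xi_\Delta\ne\eta_\Delta$ be the cells removed by $g_\Delta$. Since $t+g\ge0$, both occur in $t_\Delta$. Root $\mathcal B$ at a triangle $\Delta^1\in X$ and use the order of Lemma~\ref{lem:order}.

\emph{The rows.} We run the construction of Lemma~\ref{lem:tables} so that, for each $\Delta\in X$, two distinguished rows $u,v$ restrict to $\xi_\Delta,\eta_\Delta$ in some order. At $\Delta^1$ choose $u,v$ to be these cells. If $\Delta^s\notin X$, match arbitrarily. Let $\Delta=\Delta^s\in X$ with $s\ge2$. Since $X$ is a subtree containing the root, it contains $e_s$ and the parent $\Delta'$ of $e_s$. So $\kappa_{e_s}(g)\ne0$, and Lemma~\ref{lem:geometry}(c), applied in $\Delta'$ and in $\Delta$, shows that $\{u_{e_s},v_{e_s}\}$ and $\{(\xi_\Delta)_{e_s},(\eta_\Delta)_{e_s}\}$ are the same pair of distinct values. Match $u,v$ with $\xi_\Delta,\eta_\Delta$ in the order that fits; the remaining rows and the remaining cells of $t_\Delta$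 still have equal $e_s$-margins and are matched arbitrarily. We obtain $a$ with $t(a)=t$. With $D=D(u,v)$ we have $D\cap\Delta=D(\xi_\Delta,\eta_\Delta)$ for $\Delta\in X$.

\emph{A parity remark.} If a triangle $\Delta$ is contained in $D$, it contains an even number of edges of $J$. Indeed, if $\Delta\notin X$ it contains none, by \eqref{eq:star}. If $\Delta\in X$, then $D(\xi_\Delta,\eta_\Delta)=\Delta$, so $g_\Delta$ is of type $\mathsf T$ by Lemma~\ref{lem:geometry}(a), and $\Delta$ contains two.

\emph{The set $K$.} We construct $\chi:D\to\mathbb Z/2$ such that for every edge $xy$ of $\widehat G$ with $x,y\in D$,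
\begin{equation}\label{eq:chi}
\chi(x)+\chi(y)=[xy\in J],
\end{equation}
where the bracket is $1$ if $xy\in J$ and $0$ otherwise. After stage $s$ the function will be defined on $D\cap(\Delta^1\cup\dots\cup\Delta^s)$ and satisfy \eqref{eq:chi} for the edges of $\Delta^1,\dots,\Delta^s$. Consider the following step: $h\in D$ is a vertex of a triangle $\Delta=\{x,y,h\}$, $\chi$ is defined on $D\cap\{x,y\}$ and satisfies \eqref{eq:chi} for $xy$ if $x,y\in D$, and $\chi(h)$ is undefined. If $x,y\notin D$, choose $\chi(h)$ freely. Otherwise let $x\in D$, say, and put $\chi(h)=\chi(x)+[hx\in J]$. If also $y\in D$, then $\Delta\subseteq D$, and the parity remark gives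
\[
\chi(h)+\chi(y)=[hx\in J]+[xy\in J]=[hy\in J].
\]
At stage $1$, define $\chi$ on the intersection of $D$ with an edge of $\Delta^1$ so that the at most one condition holds, and apply the step to the third vertex if it lies in $D$. At stage $s\ge2$, the edge $e_s$ lies in an earlier triangle and $h_s$ is new, so we apply the step to $h_s$ if $h_s\in D$ and do nothing otherwise. Every edge of $\widehat G$ lies in a triangle, so \eqref{eq:chi} holds throughout.

\emph{The swap.} Put $K=\chi^{-1}(1)$. By \eqref{eq:chi} every edge of $\widehat G$ between $K$ and $D\setminus K$ lies in $J$ and is virtual, so exchanging the entries of $u,v$ on $K$ is a $G$-swap. If $\Delta\notin X$, no edge of $\Delta$ is in $J$, so $\chi$ is constant on $D\cap\Delta$ and the $\Delta$-table is unchanged by (S3). If $g_\Delta$ is of type $\mathsf S$, then $D\cap\Delta$ is an edge in $J$ and $K$ contains exactly one of its ends. If $g_\Delta$ is of type $\mathsf T$, then $\Delta\subseteq D$, the two edges of $\Delta$ at $h$ are in $J$, and $K\cap\Delta$ is $\{h\}$ or $\Delta\setminus\{h\}$; both exchanges give the same pair of cells. By Lemma~\ref{lem:geometry} the $\Delta$-table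 changes by $g_\Delta$ in both cases. The new multiset has tables $t+g$.
\end{proof}

\begin{lemma}\label{lem:treepiece}
If $g$ is a tree-piece and $t,t+g\in\Sigma$, then $t\sim t+g$.
\end{lemma}

\begin{proof}
Induction on the number of triangles where $g$ has type $\mathsf R$; if there is none, use Lemma~\ref{lem:simple}. Let $g_\Delta$ be of type $\mathsf R$. The statement is symmetric under replacing $(t,g)$ by $(t+g,-g)$, so we may assume $g_\Delta=R\in\{\mathsf R_i,\bar{\mathsf R}_i\}$. All three edges of $\Delta$ are in $X(g)$. Choose one, $f$, and write $R=S'+T'$ as in Lemma~\ref{lem:split}. By Lemma~\ref{lem:surgery} we have tree-pieces $g'$, equal to $S'$ at $\Delta$ and to $g$ on $X_f$, and $g''$, equal to $T'$ at $\Delta$ and to $g$ on the other two branches. Then $g=g'+g''$, and each has fewer triangles of type $\mathsf R$. We claim $t+g'\ge0$. On triangles other than $\Delta$, it agrees with $t$ or with $t+g$. At $\Delta$, the negative entries of $S'$ equal $-1$ and sit at cells where $R<0$, so $t\ge1$ there. By (L2), $t+g'\in\Sigma$, and by induction $t\sim t+g'\sim t+g'+g''=t+g$.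
\end{proof}

The next lemma is the general form of the claim in Section~\ref{sec:c4}. It says that if the lattice allows $Nt$ to change its margin on an edge $e$, then $t$ itself can change it. A piece conformal to the change is negative only on the support of $t$, but it may be $-2$ at a cell where $t$ is $1$. Since we only want to move the margin on $e$, we may prune the piece until no such entry is left.

\begin{lemma}\label{lem:support}
Let $t,s\in\Sigma$ and $N\ge1$ with $s-Nt\in\Lambda$, and let $e$ be an edge with $\kappa_e(s-Nt)\neq0$. Then there is a simple tree-piece $g$ with $\kappa_e(g)\ne0$ and $t+g\in\Sigma$.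
\end{lemma}

\begin{proof}
Call a tree-piece $g$ \emph{admissible} if $\kappa_e(g)\ne0$ and $t\ge1$ at every cell where $g<0$. Admissible pieces exist: decompose $s-Nt$ by Lemma~\ref{lem:pieces}; as $\mathsf Q$-pieces have $\kappa_e=0$, some tree-piece $g$ in the sum has $\kappa_e(g)\ne0$, and where $g<0$ conformality gives $s-Nt<0$, so $Nt>s\ge0$.

Take an admissible $g$ with the fewest triangles of type $\mathsf R$, and suppose $g_\Delta$ is of type $\mathsf R$. The edge $e\in X(g)$ lies in one branch $X_f$ at $\Delta$. Let $R\in\{\mathsf R_i,\bar{\mathsf R}_i\}$ with $g_\Delta=\pm R$. If $g_\Delta=R$, split $R=S'+T'$ with respect to $f$ and apply Lemma~\ref{lem:surgery} with $\Phi=\{f\}$ and $w=S'$. If $g_\Delta=-R$, split $R=S'+T'$ with respect to an edge $f'\neq f$ of $\Delta$ and apply Lemma~\ref{lem:surgery} with $\Phi$ the two edges other than $f'$ and $w=-T'$. In both cases Lemma~\ref{lem:split}(a) gives the hypothesis on $w$, and $f\in\Phi$, so $\kappa_e(\hat g)=\kappa_e(g)\neq0$. By Lemma~\ref{lem:split}(b), $\hat g$ is negative only where $g$ is. So $\hat g$ is admissible with fewer triangles of type $\mathsf R$, a contradiction.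

Hence $g$ is simple. Its negative entries equal $-1$, so $t+g\ge0$, and $t+g\in\Sigma$ by (L2).
\end{proof}

A $\mathsf Q$-piece need not be realizable, as the pair $a,b$ of Section~\ref{sec:c4} shows. It is realizable as soon as the margin on one edge of the triangle can move: we make the excursion of the catalyst example, out along a branch and back.

\begin{lemma}\label{lem:Q}
Let $t\in\Sigma$ and $t'=t\pm\mathsf Q_\Delta\in\Sigma$. Suppose there are an edge $e\subset\Delta$ and a simple tree-piece $g$ with $\kappa_e(g)\ne0$ and $t+g\in\Sigma$. Then $t\sim t'$.
\end{lemma}

\begin{proof}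
By \eqref{eq:star}, $\Delta\in X(g)$; let $X_e$ be the branch at $e$. Let $e$ correspond to the partition $ij|kl$, named so that $\lambda_{ij}(g_\Delta)=1$. The moves $\mathsf S_{ij}$ and $-\mathsf S_{kl}$ have $\lambda_{ij}=1$, the moves $\mathsf S_{kl}$ and $-\mathsf S_{ij}$ have $\lambda_{ij}=-1$, and all four have $\kappa=0$ on the other two edges. Put
\[
(w^1,w^2)=(\mathsf S_{ij},\mathsf S_{kl})\ \text{ if }t'=t+\mathsf Q_\Delta,\qquad (w^1,w^2)=(-\mathsf S_{kl},-\mathsf S_{ij})\ \text{ if }t'=t-\mathsf Q_\Delta .
\]
Since $\mathsf S_{ij}+\mathsf S_{kl}=(\mathbf 1;-2)=\mathsf Q$, we have $w^1+w^2=t'_\Delta-t_\Delta$. Lemma~\ref{lem:surgery} with $\Phi=\{e\}$, applied to $g$ and to $-g$, gives simple tree-pieces $g^1$, equal to $w^1$ at $\Delta$ and to $g$ on $X_e$, and $g^2$, equal to $w^2$ at $\Delta$ and to $-g$ on $X_e$. Then $t+g^1+g^2=t'$. Moreover $t+g^1\ge0$. Off $\Delta$ it agrees with $t$ or $t+g$. At $\Delta$, in the first case $t'\ge0$ gives $t\ge1$ at all $\bar o$-cells and $w^1$ removes $\bar o_k,\bar o_l$; in the second case $t\ge1$ at all $o$-cells and $w^1$ removes $o_k,o_l$. By (L2) and Lemma~\ref{lem:simple}, $t\sim t+g^1\sim t'$.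
\end{proof}

\section{Rigid triangles and the membership criterion}\label{sec:rigid}

The only obstruction left is a $\mathsf Q$-piece at a triangle where no edge margin can move. We name this situation in terms of swaps.

\begin{definition}
A triangle $\Delta$ of $\widehat G$ is \emph{rigid} for $a$ if $a'_\Delta=a_\Delta$ for all $a'\sim a$.
\end{definition}

A triangle with three real edges is rigid for every $a$, by (S3). In Section~\ref{sec:c4} both triangles are rigid for $a$, and neither is rigid for $a+c$.

\begin{lemma}\label{lem:nonrigid}
If $\Delta$ is not rigid for $a$, there are an edge $e\subset\Delta$ and multisets $a',a''\sim a$ with different $e$-margins.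
\end{lemma}

\begin{proof}
Some swap in a chain starting at $a$, say from $a'$ to $a''$, of rows $u,v$ along $K\subseteq D$, changes the $\Delta$-table. By (S3) there are $x\in K\cap\Delta$ and $y\in(D\setminus K)\cap\Delta$. On $e=xy$ the rows $u,v$ differ in both places and only the entries at $x$ are exchanged, so one of the pairs $\{00,11\}$, $\{01,10\}$ is replaced by the other.
\end{proof}

\begin{lemma}\label{lem:rigid}
Let $N\ge1$. The following are equivalent:
\begin{enumerate}
\item[(i)] $\Delta$ is not rigid for $a$;
\item[(ii)] $\Delta$ is not rigid for $Na$;
\item[(iii)] there is a simple tree-piece $g$ with $g_\Delta\neq0$ whose negative cells lie in the supports of the tables of $a$.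
\end{enumerate}
\end{lemma}

\begin{proof}
(i)$\Rightarrow$(ii): if $a'\sim a$ and $a'_\Delta\neq a_\Delta$, then $(N-1)a+a'\sim Na$ has a $\Delta$-table different from that of $Na$.

(ii)$\Rightarrow$(iii): by Lemma~\ref{lem:nonrigid} there are $e\subset\Delta$ and two multisets equivalent to $Na$ with different $e$-margins; for one of them, $a'$, the $e$-margin differs from that of $Na$. By (L1), $t(a')-Nt(a)\in\Lambda$ and $\kappa_e(t(a')-Nt(a))\neq0$. Lemma~\ref{lem:support} gives a simple tree-piece $g$ with $\kappa_e(g)\neq0$, hence $g_\Delta\ne0$, and $t(a)+g\ge0$.

(iii)$\Rightarrow$(i): the negative entries of $g$ equal $-1$, so $t(a)+g\in\Sigma$ by (L2), and $t(a)\sim t(a)+g$ by Lemma~\ref{lem:simple}. Thus $t(a)+g=t(a')$ with $a'\sim a$ and $a'_\Delta\neq a_\Delta$.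
\end{proof}

\begin{theorem}\label{thm:criterion}
Let $G$ be binary with no $K_4$ minor, $m\ge3$, and let $\widehat G\supseteq G$ be a $2$-tree on $V$. Then $p^a-p^b\in I_G$, that is, $a\sim b$, if and only if $a$ and $b$ have the same vertex margins and the same margins on the edges of $G$, and $a_\Delta=b_\Delta$ for every triangle $\Delta$ of $\widehat G$ that is rigid for $a$.
\end{theorem}

\begin{proof}
If $a\sim b$, the margins agree by (S3) and the tables on rigid triangles agree by definition.

Conversely, assume the conditions. By (L1), $d=t(b)-t(a)\in\Lambda$. Write $d=g^{(1)}+\dots+g^{(r)}$ as in Lemma~\ref{lem:pieces}, and put $t^q=t(a)+g^{(1)}+\dots+g^{(q)}$ for $0\le q\le r$. At each cell all $g^{(q)}$ are zero or have the sign of $d$, so the value of $t^q$ lies between those of $t(a)$ and $t(b)$. Hence $t^q\ge0$ and $t^q\in\Sigma$. We show $t^q\sim t(a)$ by induction on $q$; for $q=r$ this gives $a\sim b$.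

Assume $t^{q-1}\sim t(a)$. If $g^{(q)}$ is a tree-piece, then $t^{q-1}\sim t^q$ by Lemma~\ref{lem:treepiece}. Let $g^{(q)}=\pm\mathsf Q_\Delta$. Conformality gives $d_\Delta\neq0$, so by hypothesis $\Delta$ is not rigid for $a$. Take $e\subset\Delta$ and $a',a''\sim a$ as in Lemma~\ref{lem:nonrigid}. Both $t(a')$ and $t(a'')$ are equivalent to $t^{q-1}$, so $t(a')-t^{q-1}$ and $t(a'')-t^{q-1}$ lie in $\Lambda$. Their difference has $\kappa_e\neq0$, so one of them has $\kappa_e\ne0$. Lemma~\ref{lem:support} with $N=1$ and $t=t^{q-1}$ gives a simple tree-piece $g$ with $\kappa_e(g)\ne0$ and $t^{q-1}+g\in\Sigma$, and Lemma~\ref{lem:Q} gives $t^{q-1}\sim t^q$.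
\end{proof}

The criterion is effective: there are finitely many simple tree-pieces, and by Lemma~\ref{lem:rigid}(iii) rigidity is read off from the supports of the tables of $a$. All conditions are then linear equations that can be divided by a positive integer, which is what (TF) asks for.

\begin{corollary}\label{cor:TF}
Every binary graph with no $K_4$ minor has \emph{(TF)}.
\end{corollary}

\begin{proof}
The case $m\le2$ was settled at the end of Section~\ref{sec:TF}. Let $m\ge3$ and $Na\sim(N-j)a+jb$ with $1\le j\le N$. Let $S$ be a vertex, an edge of $G$, or a triangle rigid for $a$; in the last case $S$ is rigid for $Na$ by Lemma~\ref{lem:rigid}. In all cases $Na_S=(N-j)a_S+jb_S$, so $a_S=b_S$. By Theorem~\ref{thm:criterion}, $a\sim b$.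
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Combine Corollary~\ref{cor:TF} and Proposition~\ref{prop:criterion}.
\end{proof}

\section{Prime decomposition, clique sums and induced minors}\label{sec:more}

For $F\subseteq\mathcal R$ let $1_F=\sum_{u\in F}1_u$.

\begin{theorem}\label{thm:decomp}
Let $G$ and $\widehat G$ be as in Theorem~\ref{thm:criterion}, and let $\mathbb K$ be any field. Then $I_G=\bigcap_FP_F$, where $F$ runs over the closed sets of strings; each $P_F$ is prime, and the minimal primes of $I_G$ are the inclusion-minimal $P_F$. The lattice $L_F$ is saturated, and it consists of those $d\in\mathbb Z^F$ whose vertex margins and margins on edges of $G$ vanish and that satisfy $d_\Delta=0$ for every triangle $\Delta$ of $\widehat G$ rigid for $1_F$.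
\end{theorem}

\begin{proof}
The intersection, primality and saturation come from Corollary~\ref{cor:TF} and Proposition~\ref{prop:criterion} with its proof. A prime containing a finite intersection of ideals contains one of them, which gives the statement on minimal primes.

Let $d\in L_F$. For large $M$, Lemma~\ref{lem:large} gives $M1_F\sim M1_F+d$. So the vertex and real-edge margins of $d$ vanish by (S3), and $d_\Delta=0$ for $\Delta$ rigid for $1_F$, since such $\Delta$ is rigid for $M1_F$ by Lemma~\ref{lem:rigid}. Conversely, let $d\in\mathbb Z^F$ satisfy the conditions, and take $M\ge1$ with $M1_F+d\ge0$. A triangle rigid for $M1_F$ is rigid for $1_F$ by Lemma~\ref{lem:rigid}, so Theorem~\ref{thm:criterion} gives $M1_F\sim M1_F+d$. The chain stays in the closed set $F$, so $d\in L_F$.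
\end{proof}

\begin{example}
Let $G$ be the four-cycle with the chord $13$, and let $a,b$ be as in Section~\ref{sec:c4}. For $F=\mathcal R$ no triangle is rigid for $1_F$ (swap $0000$ and $1010$), so $L_F$ is the lattice of all $d$ with vanishing vertex and edge margins, and $p^a-p^b\in P_{\mathcal R}$. The set $F=\{u:u_1=u_4\}$ admits no nontrivial swap, so it is closed, $L_F=0$, and $P_F=\langle p_u:u_1\neq u_4\rangle$ does not contain $p^a-p^b$. This agrees with the theorem: both triangles are rigid for $1_F$, and $d_{123}=0$ forces $d=0$ because a string in $F$ is determined by its first three entries.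
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:sums}]
(a) Binary graphs with no $K_4$ minor have (TF) by Corollary~\ref{cor:TF}, and complete graphs have (TF) for arbitrary $d_j$. Lemma~\ref{lem:clique} and Proposition~\ref{prop:criterion} hold for arbitrary $d_j$. The first shows that $G$ has (TF), and the second that $I_G$ is radical over every field.

(b) It suffices to treat one vertex deletion or one edge contraction. In each case we find a closed set $F$ and a bijection $F\cong\{0,1\}^{V(G')}$ under which the $G$-swaps of strings in $F$ are exactly the $G'$-swaps.

For $G'=G-z$ let $F=\{u:u_z=0\}$, identified with $\{0,1\}^{V(G')}$ by forgetting the entry at $z$. For $u,v\in F$ we have $z\notin D(u,v)$. So swaps do not touch the entry at $z$, $F$ is closed, and the edges of $G$ inside $D(u,v)$ are the edges of $G'$ inside $D(u,v)$.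

For the contraction $G'=G/xy$ of an edge $xy$ of $G$, let $F=\{u:u_x=u_y\}$, where the common value is the entry at the contracted vertex. For $u,v\in F$ the set $D=D(u,v)$ contains both or neither of $x,y$, and since $x,y$ are adjacent, a set $K$ along which we may swap contains both or neither. So $F$ is closed. For $K\subseteq D$ containing both or neither of $x,y$, let $K'\subseteq D'$ be the images in $V(G')$; every subset of $D'$ arises in this way exactly once. An edge of $G$ between $K$ and $D\setminus K$ is different from $xy$ and maps to an edge of $G'$ between $K'$ and $D'\setminus K'$, and every such edge of $G'$ comes from one of $G$.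

Since chains starting in $\mathbb N^F$ stay there, $a\sim_Gb\iff a\sim_{G'}b$ for $a,b\in\mathbb N^F$. So $\mathcal M_{G'}$ is a submonoid of $\mathcal M_G$, and $\mathbb K[\mathcal M_{G'}]$ is a subring of $\mathbb K[\mathcal M_G]$. A subring of a ring without nonzero nilpotents has none, and Lemma~\ref{lem:swaps} finishes the proof.

(c) If $K_{3,3}$ is an induced minor of $G$ and the binary ideal $I_G$ were radical over $\mathbb C$, then by (b) so would be that of $K_{3,3}$, contrary to the known result recalled in the introduction.
\end{proof}

\begin{thebibliography}{1}

\bibitem{AS}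
\emph{Algebraic Statistics},
\texttt{http://www4.ncsu.edu:80/\textasciitilde smsulli2/Pubs/asbook.pdf}.

\end{thebibliography}
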